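\title{Total Boolean functions whose approximate degree\\ is linear in $\log(1/\varepsilon)$}

\begin{abstract}
The $\varepsilon$-approximate degree of a total Boolean function on $n$ bits is at most $n$, and for $\varepsilon\le\frac13$ it is at most $O(\log(1/\varepsilon))$ times the $\frac13$-approximate degree. We ask whether a function can meet the smaller of these bounds, up to constants, at every accuracy, that is, whether its $\varepsilon$-approximate degree can be $\Theta(\min\{n^c\log(1/\varepsilon),n\})$ for all $\varepsilon\in[2^{-n},1/3]$, where $c\in(0,1)$. We show that such functions exist exactly when $c\ge 1/2$. The example takes $k\approx n^c$ words of length $m\approx n^{1-c}$ and asks whether they all belong to a good linear code and have a nonzero sum. Fourier analysis on the code forces degree $\Omega(mk)$ at error $2^{-m}$. At constant error the distance of the code makes it sufficient to sample the sum a constant number of times, and membership is tested with a Chebyshev polynomial. For $c=2/3$ the proof is self-contained. For all $c\in[1/2,1)$ we use an expander code with checks of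 constant size. The bound $c\ge1/2$ follows from the quadratic relation between degree and approximate degree.
\end{abstract}

\section{The question and the answer}

Let $f:\{-1,1\}^n\to\{-1,1\}$ be a total Boolean function. For $\varepsilon\in(0,1)$ its \emph{$\varepsilon$-approximate degree} $\widetilde{\deg}_{\varepsilon}(f)$ is the least degree of a real multilinear polynomial $p$ with $|p(x)-f(x)|\le\varepsilon$ for all $x\in\{-1,1\}^n$. Reducing a polynomial modulo the relations $x_i^2=1$ does not raise its degree or change its values on the cube, so we do not insist on multilinearity below. We write $\log=\log_2$. Asymptotic statements concern families $f=(f_n)_{n\ge1}$, one function for each input length, and hidden constants depend on neither $n$ nor $\varepsilon$.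

How fast can $\widetilde{\deg}_\varepsilon(f)$ grow as $\varepsilon$ decreases? There are two general upper bounds. Every $f$ is itself a polynomial of degree at most $n$. And an approximation of error $1/3$ can be improved to error $\varepsilon$ by a majority vote, at the cost of a factor $O(\log(1/\varepsilon))$ in the degree (Lemma~\ref{lem:amp}). So if $\widetilde{\deg}_{1/3}(f_n)=\Theta(n^c)$, then
\[
\widetilde{\deg}_\varepsilon(f_n)=O\bigl(\min\{n^c\log(1/\varepsilon),\,n\}\bigr)\qquad\text{for }\varepsilon\in(0,1/3],
\]
and the question, posed as an open problem in \cite{adeg}, is whether this can be sharp throughout: \emph{for some constant $c\in(0,1)$, exhibit a total Boolean function with $\varepsilon$-approximate degree $\Theta(\min\{n^c\log(1/\varepsilon),n\})$ for all $\varepsilon\in[2^{-n},1/3]$, or show that there is none.}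

For $c=1$ the parity function works, since its approximate degree is $n$ at every error below $1$. For $c<1$ two demands compete. At constant error the function must be easy, of degree $O(n^c)$; yet already at error $2^{-n^{1-c}}$ it must be, up to a constant factor, as hard as any function, of degree $\Omega(n)$. The AND function, a natural candidate for $c=1/2$, fails because accuracy can be bought for it at a discount (Section~\ref{sec:two}), and one might guess that some discount is always available. It is not.

\begin{theorem}\label{thm:twothirds}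
There is a family $f=(f_n)$ of total Boolean functions with $\widetilde{\deg}_\varepsilon(f_n)=\Theta(\min\{n^{2/3}\log(1/\varepsilon),n\})$ for all $n$ and all $\varepsilon\in(0,1/3]$.
\end{theorem}

\begin{theorem}\label{thm:all}
There are absolute constants $0<a<A$ such that for all $n\ge1$ and all real $d\in[\sqrt n,n]$ there is an explicit total Boolean function $f$ on $n$ bits with
\[
a\min\{d\log(1/\varepsilon),n\}\le\widetilde{\deg}_\varepsilon(f)\le A\min\{d\log(1/\varepsilon),n\}\qquad\text{for all }\varepsilon\in(0,1/3].
\]
In particular, taking $d=n^c$, every $c\in[1/2,1)$ is achievable, with constants independent of $c$.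
\end{theorem}

\begin{theorem}\label{thm:none}
Let $d(n)\ge1$, and suppose that a family of total Boolean functions satisfies $\widetilde{\deg}_\varepsilon(f_n)=\Theta(\min\{d(n)\log(1/\varepsilon),n\})$ for all $\varepsilon\in[2^{-n},1/3]$. Then $d(n)=\Omega(\sqrt n)$. In particular no $c\in(0,1/2)$ is achievable.
\end{theorem}

So, for $c\in(0,1)$, a function as in the question exists if and only if $c\ge1/2$. Theorem~\ref{thm:twothirds} is contained in Theorem~\ref{thm:all} (take $d=n^{2/3}$). We prove it separately because it already answers the question and its proof is elementary and complete in itself, whereas the proof of Theorem~\ref{thm:all} cites an expander construction.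

Section~\ref{sec:two} reduces the problem to two values of $\varepsilon$. Section~\ref{sec:lower} shows the main idea on an OR of parities, defines the functions, and proves the lower bound at error $2^{-m}$. Section~\ref{sec:upper} gives the upper bound at error $1/3$. Sections~\ref{sec:twothirds}, \ref{sec:all} and~\ref{sec:none} prove the three theorems in turn.

\section{Two accuracies decide everything}\label{sec:two}

The following amplification lemma starts from an arbitrary error $\varepsilon\le1/3$, not only from $1/3$. This matters because we shall also use it backwards: a lower bound at a very small error implies lower bounds at all larger errors up to $1/3$. The idea is to rescale the approximating polynomial to the bias of a coin and to take the majority of $s$ tosses.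

\begin{lemma}[Amplification]\label{lem:amp}
For every total Boolean $f$ and all $0<\varepsilon_0\le\varepsilon\le1/3$,
\[
\widetilde{\deg}_{\varepsilon_0}(f)\le10\,\frac{\log(1/\varepsilon_0)}{\log(1/\varepsilon)}\,\widetilde{\deg}_\varepsilon(f).
\]
\end{lemma}

\begin{proof}
Let $|p-f|\le\varepsilon$ on the cube, with $\deg p=\widetilde{\deg}_\varepsilon(f)$. Since $|p|\le1+\varepsilon$ on the cube, the polynomial $\alpha=\frac12\bigl(1+\frac{p}{1+\varepsilon}\bigr)$ takes values in $[0,1]$ there. Where $f=-1$ we have $p\le-1+\varepsilon$, hence $\alpha\le\alpha_0:=\frac{\varepsilon}{1+\varepsilon}\le\frac12$. Where $f=1$ we have, symmetrically, $1-\alpha\le\alpha_0$.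

For odd $s$ let $\mathrm{Maj}_s(\alpha)=\sum_{i>s/2}\binom si\alpha^i(1-\alpha)^{s-i}$. This is a polynomial of degree at most $s$ in $\alpha$, the probability that most of $s$ independent coins of bias $\alpha$ show heads. Where $f=-1$ we have $\alpha\le\frac12$, so $\alpha^i(1-\alpha)^{s-i}\le(\alpha(1-\alpha))^{s/2}$ for $i>s/2$. The binomial coefficients with $i>s/2$ add up to $2^{s-1}$, and $\alpha(1-\alpha)$ is increasing on $[0,\frac12]$. Hence
\[
\mathrm{Maj}_s(\alpha)\le\tfrac12\bigl(4\alpha_0(1-\alpha_0)\bigr)^{s/2}=\tfrac12\Bigl(\frac{4\varepsilon}{(1+\varepsilon)^2}\Bigr)^{s/2}.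
\]
Since $1-\mathrm{Maj}_s(\alpha)=\mathrm{Maj}_s(1-\alpha)$, the same bound holds for $1-\mathrm{Maj}_s(\alpha)$ where $f=1$. So $2\,\mathrm{Maj}_s(\alpha)-1$ approximates $f$ with error at most $(4\varepsilon/(1+\varepsilon)^2)^{s/2}$.

We claim that $4\varepsilon/(1+\varepsilon)^2\le\varepsilon^{1/4}$, that is, $g(\varepsilon):=4\varepsilon^{3/4}/(1+\varepsilon)^2\le1$. The logarithmic derivative of $g$ is $\frac{3}{4\varepsilon}-\frac{2}{1+\varepsilon}$, which is positive for $\varepsilon<3/5$, so it suffices to look at $\varepsilon=1/3$. There $g(1/3)=\frac94\cdot3^{-3/4}<1$, because $(9/4)^4=6561/256<27=3^3$.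

The error is therefore at most $\varepsilon^{s/8}$. Let $r=\log(1/\varepsilon_0)/\log(1/\varepsilon)\ge1$, and let $s$ be the least odd integer with $s\ge8r$. Then the error is at most $\varepsilon^r=\varepsilon_0$, and the degree is at most $s\deg p\le(8r+2)\deg p\le10r\deg p$.
\end{proof}

\begin{lemma}[Two accuracies]\label{lem:two}
Let $f$ be a total Boolean function on $n$ bits, let $m,k\ge1$ be integers and $K>0$. Suppose that
\[
\widetilde{\deg}_{1/3}(f)\le Kk\qquad\text{and}\qquad\widetilde{\deg}_{2^{-m}}(f)\ge \frac{mk}{10}.
\]
Then for all $\varepsilon\in(0,1/3]$,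
\[
\tfrac1{100}\min\{k\log(1/\varepsilon),\,mk\}\le\widetilde{\deg}_\varepsilon(f)\le\min\{10Kk\log(1/\varepsilon),\,n\}.
\]
\end{lemma}

\begin{proof}
The upper bound is Lemma~\ref{lem:amp} started at error $1/3$ (note that $\log3\ge1$), together with the trivial bound $n$. For the lower bound, if $\varepsilon\le2^{-m}$ then $\widetilde{\deg}_\varepsilon(f)\ge\widetilde{\deg}_{2^{-m}}(f)\ge mk/10$. If $2^{-m}\le\varepsilon\le1/3$, Lemma~\ref{lem:amp} with $\varepsilon_0=2^{-m}$ gives $\frac{mk}{10}\le10\,\frac{m}{\log(1/\varepsilon)}\,\widetilde{\deg}_\varepsilon(f)$, that is, $\widetilde{\deg}_\varepsilon(f)\ge\frac1{100}k\log(1/\varepsilon)$.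
\end{proof}

So we need a function with two properties, for $mk=\Theta(n)$ and $k=\Theta(n^c)$: degree $O(k)$ suffices at constant error, and degree $\Omega(mk)$ is necessary at error $2^{-m}$.

\paragraph{Chebyshev polynomials, and why AND fails.}
For an integer $D\ge1$ let $T_D$ be the Chebyshev polynomial of the first kind, defined by $T_D(\cos\theta)=\cos D\theta$; it has degree $D$, it satisfies $|T_D|\le1$ on $[-1,1]$, and $T_D(\cosh\theta)=\cosh D\theta$. To the right of $1$ it grows fast:
\begin{equation}\label{eq:cheb}
T_D(1+\mu)\ge1+D^2\mu\quad(\mu\ge0),\qquad T_D(1+\mu)\ge\tfrac12e^{D\sqrt\mu}\quad(0\le\mu\le1).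
\end{equation}
The first bound serves in the upper bound of Section~\ref{sec:upper}, the second only in the discussion of AND below. Put $1+\mu=\cosh\theta$ with $\theta\ge0$. The first bound reads $2\sinh^2(D\theta/2)\ge D^2\cdot2\sinh^2(\theta/2)$ and follows from $\sinh Dx\ge D\sinh x$ for $x\ge0$. The latter holds by induction, since $\sinh((D+1)x)=\sinh Dx\cosh x+\cosh Dx\sinh x\ge\sinh Dx+\sinh x$. For the second bound, $\cosh x-1=\sum_{j\ge1}x^{2j}/(2j)!\le x^2(\cosh1-1)\le x^2$ for $0\le x\le1$. So $\cosh\sqrt\mu\le1+\mu=\cosh\theta$, whence $\theta\ge\sqrt\mu$ and $T_D(1+\mu)=\cosh D\theta\ge\frac12e^{D\sqrt\mu}$.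

Now consider $\mathrm{AND}_n$, which equals $-1$ at $x=(-1,\dots,-1)$ and $1$ elsewhere. At constant error it has degree $O(\sqrt n)$ (see the remark after Lemma~\ref{lem:and}), so it is a natural candidate for $c=1/2$. Let $v=\sum_i\frac12(1+x_i)$ be the number of coordinates equal to $1$, let $1\le\ell\le n/2$ be an integer, and consider the polynomial
\[
\prod_{i=1}^{\ell-1}\Bigl(1-\frac vi\Bigr)\cdot\frac{T_D\bigl((n-v)/(n-\ell)\bigr)}{T_D\bigl(n/(n-\ell)\bigr)}
\]
as an approximation of the indicator of $v=0$. It equals $1$ at $v=0$ and $0$ at $v=1,\dots,\ell-1$. For $\ell\le v\le n$ the product is at most $n^\ell$ in absolute value, and the quotient is at most $2e^{-D\sqrt{\ell/n}}$ by \eqref{eq:cheb}, because $n/(n-\ell)=1+\mu$ with $\ell/n\le\mu\le1$. So $1$ minus twice this polynomial approximates $\mathrm{AND}_n$ with error at most $4n^\ell e^{-D\sqrt{\ell/n}}$, which is at most $2^{-\ell}$ for a suitable $D=O(\sqrt{n\ell}\,\log n)$. The degree is at most $\ell+D=O(\sqrt{n\ell}\,\log n)$. For $\ell=\lfloor\sqrt n\rfloor$ and $n\ge4$ this is $O(n^{3/4}\log n)=o(n)$, whereas $\sqrt n\cdot\ell$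 is of order $n$. So $\mathrm{AND}_n$ is not an example for $c=1/2$: the inputs near the exceptional point are few layers, which are handled exactly and cheaply, and the other inputs are far away from it. A successful example must not allow the hard inputs to be separated in this way.

\section{Codewords with nonzero sum: the lower bound}\label{sec:lower}

We identify $x\in\{-1,1\}^N$ with $z\in\mathbb F_2^N$ through $x_i=(-1)^{z_i}$. A monomial $\prod_{i\in W}x_i$ then becomes the character $\chi_W(z)=(-1)^{\langle W,z\rangle}$, where $W$ is also read as a vector in $\mathbb F_2^N$, and its degree is the Hamming weight $|W|$. When the input consists of $k$ words $z_1,\dots,z_k\in\mathbb F_2^m$, we write $x_{ij}=(-1)^{(z_j)_i}$ for the variable of the $i$-th coordinate of $z_j$.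

\subsection{The simplest case: an OR of parities}

Let $F(z)=-1$ if $z_1+\dots+z_k\ne0$ and $F(z)=1$ otherwise. The $i$-th coordinate of the sum vanishes exactly when $\prod_jx_{ij}=1$, so
\[
F=-1+2\prod_{i=1}^m\frac{1+\prod_{j=1}^kx_{ij}}2=-1+2^{1-m}\prod_{i=1}^m\Bigl(1+\prod_{j=1}^kx_{ij}\Bigr).
\]
The product of all $mk$ variables occurs with coefficient $2^{1-m}$. For $m=k=2$, for instance,
\[
F=-\tfrac12+\tfrac12x_{11}x_{12}+\tfrac12x_{21}x_{22}+\tfrac12x_{11}x_{12}x_{21}x_{22}.
\]
If $p$ is multilinear and $\deg p<mk$, then the average over the cube of $F-p$ times the full monomial is $2^{1-m}$, so $\max|F-p|\ge2^{1-m}$. Thus $\widetilde{\deg}_{2^{-m}}(F)=mk$: the critical error depends only on the length $m$ of the words, while their number $k$ multiplies the degree. This is the behavior that we want.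

Constant error is the problem. A random coordinate of the sum is $1$ with probability
\[
R(z)=\frac1m\sum_{i=1}^m\frac12\Bigl(1-\prod_{j=1}^kx_{ij}\Bigr)=\frac{|z_1+\dots+z_k|}m ,
\]
a polynomial of degree $k$. If we could tell $R=0$ from $R\ne0$ by a fixed polynomial in $R$, the degree would be $O(k)$. But a nonzero sum may have weight one, and no fixed polynomial separates $0$ from $1/m$ for all $m$.

The remedy is to let the words range over a linear code $B$ whose nonzero words all have weight at least $\delta m$, with constant $\delta>0$. Then their sum is in $B$ as well, and $R$ is either $0$ or at least $\delta$. Since $f$ has to be total, it must also be defined on inputs that are not codewords, and we shall pay for testing membership.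

\subsection{The function and its hard error}

\begin{definition}
Let $B\subseteq\mathbb F_2^m$ be a linear code (that is, a linear subspace) with $B\ne\{0\}$, and let $k\ge1$. For $z=(z_1,\dots,z_k)\in(\mathbb F_2^m)^k$ put $\varphi_{B,k}(z)=1$ if $z_1,\dots,z_k\in B$ and $z_1+\dots+z_k\ne0$, and $\varphi_{B,k}(z)=0$ otherwise. Let $f_{B,k}=1-2\varphi_{B,k}$, a total Boolean function on $mk$ bits.
\end{definition}

From here on $B$ and $k$ are as in this definition. For $B=\mathbb F_2^m$ we have $f_{B,k}=F$. For general $B$ we run the same argument on the subset $B^k$ of the cube. Let $B^\perp=\{w\in\mathbb F_2^m:\langle w,b\rangle=0\text{ for all }b\in B\}$, a subspace of dimension $m-\dim B$. Then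
\begin{equation}\label{eq:orth}
\sum_{b\in B}(-1)^{\langle w,b\rangle}=\begin{cases}|B|&\text{if }w\in B^\perp,\\0&\text{if }w\notin B^\perp.\end{cases}
\end{equation}
In the second case some $b_0\in B$ has $\langle w,b_0\rangle=1$, and the substitution $b\mapsto b+b_0$ changes the sign of the sum. Consequently $\chi_w$ and $\chi_{w'}$ coincide on $B$ if $w+w'\in B^\perp$, and are orthogonal on $B$ otherwise. The danger is that on $B$ a character of high degree may coincide with one of low degree. In place of the full monomial we therefore use a character from a coset of $B^\perp$ \emph{all} of whose elements have large weight. Such a coset exists once $B$ has dimension at least $m/2$, by counting. We use the standard bound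
\begin{equation}\label{eq:entropy}
\sum_{i\le\lambda N}\binom Ni\le2^{H(\lambda)N}\quad(0<\lambda\le\tfrac12),\qquad H(\lambda)=\lambda\log\tfrac1\lambda+(1-\lambda)\log\tfrac1{1-\lambda}.
\end{equation}
It holds because $1=(\lambda+(1-\lambda))^N\ge\sum_{i\le\lambda N}\binom Ni\lambda^i(1-\lambda)^{N-i}$ and, since $\lambda\le1-\lambda$, each factor $\lambda^i(1-\lambda)^{N-i}$ with $i\le\lambda N$ is at least $\lambda^{\lambda N}(1-\lambda)^{(1-\lambda)N}=2^{-H(\lambda)N}$. Numerically, $H(1/10)<0.47$.

\begin{lemma}\label{lem:cover}
Let $\dim B\ge m/2$. Then some coset $\gamma+B^\perp$ consists entirely of vectors of weight at least $m/10$.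
\end{lemma}

\begin{proof}
There are $2^{\dim B}\ge2^{m/2}$ cosets of $B^\perp$, and they are disjoint. By \eqref{eq:entropy}, fewer than $2^{m/2}$ vectors have weight less than $m/10$, so some coset contains none of them.
\end{proof}

\begin{lemma}[Lower bound]\label{lem:lower}
If $\dim B\ge m/2$, then $\widetilde{\deg}_{2^{-m}}(f_{B,k})\ge mk/10$.
\end{lemma}

\begin{proof}
Let $\gamma$ be as in Lemma~\ref{lem:cover}. Since $0\in B^\perp$ has weight $0<m/10$, we have $\gamma+B^\perp\ne B^\perp$, that is, $\gamma\notin B^\perp$. Put $S=B^k$ and $\Gamma(z)=(-1)^{\langle\gamma,z_1+\dots+z_k\rangle}$. Let $p$ be a multilinear polynomial of degree less than $mk/10$ with $|p-f_{B,k}|\le\varepsilon$ on the cube. We compare the correlations of $p$ and of $f_{B,k}$ with $\Gamma$ on $S$ and conclude that $\varepsilon>2^{-m}$.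

\emph{The polynomial.} Let $W=(W_1,\dots,W_k)$ with $W_j\in\mathbb F_2^m$. Then
\[
\sum_{z\in S}\chi_W(z)\Gamma(z)=\prod_{j=1}^k\ \sum_{z_j\in B}(-1)^{\langle W_j+\gamma,z_j\rangle}.
\]
By \eqref{eq:orth} this is $0$ unless $W_j\in\gamma+B^\perp$ for every $j$. In that case $|W_j|\ge m/10$ for every $j$, so $|W|\ge mk/10$. Hence no monomial of $p$ contributes, and $\sum_{z\in S}p\,\Gamma=0$.

\emph{The function.} Since $\gamma\notin B^\perp$, also $\sum_{z\in S}\Gamma=0$. As $z$ ranges over $S$, the sum $z_1+\dots+z_k$ takes each value in $B$ exactly $|B|^{k-1}$ times. Using \eqref{eq:orth} again,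
\[
\sum_{z\in S}f_{B,k}\Gamma=-2\sum_{z\in S}\varphi_{B,k}\Gamma=-2|B|^{k-1}\sum_{0\ne b\in B}(-1)^{\langle\gamma,b\rangle}=2|B|^{k-1}.
\]

Therefore $2|B|^{k-1}=\bigl|\sum_{z\in S}(f_{B,k}-p)\Gamma\bigr|\le\varepsilon|B|^k$, so $\varepsilon\ge2/|B|\ge2/2^m>2^{-m}$. An approximation with error $2^{-m}$ thus has degree at least $mk/10$.
\end{proof}

The hypothesis on $\dim B$ is used only in Lemma~\ref{lem:cover}, but the method cannot do without some such hypothesis. For the repetition code $B=\{0,1^m\}$, the space $B^\perp$ consists of the words of even weight, and every coset contains a word of weight at most $1$; the argument then forces degree $k$ and no more.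

\section{Constant error: the upper bound}\label{sec:upper}

Now we need low degree at error $1/3$. On $B^k$ the polynomial $R$ does the work; off $B^k$ it must be suppressed. For this we approximate the indicator of $B^k$, which is an AND of membership tests. The approximation will be exact where the AND is true, so that the values of $R$ on $B^k$ are left untouched.

\begin{lemma}\label{lem:and}
Let $g$ be the AND of $M\ge2$ functions $\tau_1,\dots,\tau_M$ with values in $\{0,1\}$, each depending on at most $\Delta$ variables, and let $\eta\in(0,1)$. There is a polynomial $Q$ of degree at most $\Delta\lceil\sqrt{M/\eta}\,\rceil$ with $Q=1$ where $g=1$ and $|Q|\le\eta$ where $g=0$.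
\end{lemma}

\begin{proof}
Let $D=\lceil\sqrt{M/\eta}\,\rceil$ and $G(t)=T_D\bigl(t/(M-1)\bigr)/T_D\bigl(M/(M-1)\bigr)$. Then $G(M)=1$. For $t\in[0,M-1]$ the numerator is at most $1$ in absolute value, and by \eqref{eq:cheb} the denominator is at least $1+D^2/(M-1)\ge1/\eta$. Each $\tau_i$ is a polynomial of degree at most $\Delta$, so we may take $Q=G(\tau_1+\dots+\tau_M)$: where $g=1$ the sum is $M$, and where $g=0$ it is an integer in $[0,M-1]$.
\end{proof}

For example, let $n\ge2$, and let $g$ be the AND of the $M=n$ tests ``$x_i=-1$'', so that $\mathrm{AND}_n=1-2g$ and $\Delta=1$. With $\eta=1/8$ the polynomial $1-2Q$ approximates $\mathrm{AND}_n$ with error at most $1/4$ and has degree $O(\sqrt n)$, as announced in Section~\ref{sec:two}.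

\begin{lemma}[Upper bound]\label{lem:upper}
Suppose that every nonzero word of $B$ has weight at least $\delta m$, where $0<\delta\le1$, and that the indicator of $B^k$ is the AND of $M\ge2$ functions with values in $\{0,1\}$, each depending on at most $\Delta$ variables. Then
\[
\widetilde{\deg}_{1/3}(f_{B,k})\le\frac6{\delta^2}\Bigl(k+\Delta\bigl(\sqrt{8M/\delta}+1\bigr)\Bigr).
\]
\end{lemma}

\begin{proof}
Let $Q$ be the polynomial of Lemma~\ref{lem:and} for the indicator of $B^k$ with $\eta=\delta/8$; its degree is at most $\Delta(\sqrt{8M/\delta}+1)$. Let $R=|z_1+\dots+z_k|/m\in[0,1]$ be the polynomial of Section~\ref{sec:lower}, of degree at most $k$, and put $q=QR$.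
\begin{itemize}
\item Off $B^k$ we have $|q|\le|Q|\le\delta/8$, and $f_{B,k}=1$.
\item On $B^k$ with $\sum_jz_j=0$ we have $q=0$, and $f_{B,k}=1$.
\item On $B^k$ with $\sum_jz_j\ne0$ we have $q=R\in[\delta,1]$, because $\sum_jz_j$ is a nonzero word of $B$; and $f_{B,k}=-1$.
\end{itemize}
It remains to send $[-\delta/8,\delta/8]$ close to $1$ and $[\delta,1]$ close to $-1$ by a polynomial in one variable whose degree depends only on $\delta$. Let $L=\lceil2/\delta^2\rceil$. As $\delta\le1$, we have $L\le3/\delta^2$, so $2\le L\delta^2\le3$. Let $h(t)=(1-t^2)^L$ and $P=2h-1$. If $|t|\le\delta/8$, Bernoulli's inequality gives $1-L\delta^2/64\le h(t)\le1$, hence $|P(t)-1|\le6/64<1/3$. If $t\in[\delta,1]$, then $0\le h(t)\le e^{-L\delta^2}\le e^{-2}$, hence $|P(t)+1|\le2e^{-2}<1/3$. So $P(q)$ approximates $f_{B,k}$ with error at most $1/3$, and its degree is at most $2L\deg q\le\frac6{\delta^2}(k+\deg Q)$.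
\end{proof}

For constant $\delta$, sampling costs $O(k)$ and verification costs $O(\Delta\sqrt M+\Delta)$; the two costs are added. The sampling cost is what we want, so what remains is to see how large $m$ may be in comparison with $k$ before verification dominates.

\section{The exponent $2/3$, with a self-contained proof}\label{sec:twothirds}

Here the code is found by counting, and each word is tested as a whole. This means $M=k$ tests of $\Delta=m$ variables each, and verification costs about $m\sqrt k$. It stays within $O(k)$ only for $m=O(\sqrt k)$; with $mk=\Theta(n)$ this means $k=\Omega(n^{2/3})$, which is where the exponent $2/3$ comes from.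

\begin{lemma}\label{lem:gv}
Let $1\le r\le N$ be integers and $0<\lambda\le\frac12$ with $H(\lambda)N\le N-r$. There is a linear code in $\mathbb F_2^N$ of dimension $r$ all of whose nonzero words have weight at least $\lambda N$.
\end{lemma}

\begin{proof}
By \eqref{eq:entropy} at most $2^{H(\lambda)N}-1$ nonzero vectors have weight less than $\lambda N$. By symmetry, a uniformly random $r$-dimensional subspace contains a given nonzero vector with probability $\frac{2^r-1}{2^N-1}\le2^{r-N}$. So the expected number of nonzero vectors of weight less than $\lambda N$ in it is less than $2^{H(\lambda)N+r-N}\le1$, and some subspace contains none.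
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:twothirds}]
For $n<8$ let $f_n=x_1$. Then $\widetilde{\deg}_\varepsilon(f_n)=1$ for $\varepsilon\le1/3$, since a constant has error at least $1$. Moreover $\min\{n^{2/3}\log(1/\varepsilon),n\}\in[1,7]$, because $\log(1/\varepsilon)\ge\log3\ge1$.

For $n\ge8$ let $m=2\lfloor n^{1/3}/2\rfloor$ and $k=\lfloor n^{2/3}\rfloor$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have
\[
\tfrac12n^{1/3}\le m\le n^{1/3},\qquad\tfrac12n^{2/3}\le k\le n^{2/3},\qquad\tfrac n4\le mk\le n .
\]
As $m\ge2$ is even and $H(1/10)<\frac12$, Lemma~\ref{lem:gv} with $N=m$, $r=m/2$ and $\lambda=1/10$ provides a code $B$ of dimension $m/2$ with all nonzero weights at least $m/10$; fix, say, the lexicographically first one. Let $f_n$ be $f_{B,k}$ padded with dummy variables to $n$ bits. Padding does not change any $\widetilde{\deg}_\varepsilon$, since fixing the dummy variables in an approximating polynomial does not raise its degree.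

Lemma~\ref{lem:lower} gives $\widetilde{\deg}_{2^{-m}}(f_n)\ge mk/10$. In Lemma~\ref{lem:upper} take $\delta=1/10$ and the $M=k\ge2$ tests ``$z_j\in B$'', each depending on $\Delta=m$ variables. Since $m\sqrt k\le n^{2/3}\le2k$ and $m\le2k$,
\[
\widetilde{\deg}_{1/3}(f_n)\le600\bigl(k+m\sqrt{80k}+m\bigr)\le600\bigl(3+2\sqrt{80}\bigr)k=:Kk .
\]
Now Lemma~\ref{lem:two} applies. As $k\ge\frac12n^{2/3}$ and $mk\ge\frac n4$, its lower bound is at least $\frac1{400}\min\{n^{2/3}\log(1/\varepsilon),n\}$. As $k\le n^{2/3}$, its upper bound is at most $10K\min\{n^{2/3}\log(1/\varepsilon),n\}$. This holds for all $\varepsilon\in(0,1/3]$.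
\end{proof}

\section{All exponents from $1/2$ on: codes with local checks}\label{sec:all}

If membership in $B$ can be tested by $O(m)$ checks of constant size, then Lemma~\ref{lem:upper} applies with $M=O(mk)$ and $\Delta=O(1)$. Verification then costs $O(\sqrt{mk})$, which is $O(k)$ as soon as $m=O(k)$; with $mk=\Theta(n)$ this means $k=\Omega(\sqrt n)$. Besides local checks we still need dimension at least $m/2$ (for Lemma~\ref{lem:lower}) and linear distance (for Lemma~\ref{lem:upper}). A Tanner code on an expander, as in Sipser and Spielman \cite{SS}, has all three properties. Its coordinates are the edges of a graph, and at every vertex the incident edges must carry a word of a fixed small code. A nonzero codeword then occupies a constant fraction of the edges at each vertex that it touches, so its support is locally dense, and an expander has no small dense subgraphs.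

\begin{lemma}\label{lem:tanner}
There are absolute constants $\Delta_0\in\mathbb N$ and $\delta\in(0,1]$ such that for every $t\ge1$ there is an explicit linear code $B_t\subseteq\mathbb F_2^m$, $m=\Delta_0t^2$, with $\dim B_t\ge m/2$ and all nonzero weights at least $\delta m$. Moreover, membership in $B_t$ is the AND of $2t^2$ tests, each depending on $\Delta_0$ coordinates.
\end{lemma}

\begin{proof}
\emph{The graph.} Gabber and Galil \cite{GG} (see \cite[Section 8]{HLW}) give, for every $t\ge1$, an explicit symmetric $8$-regular multigraph on $\mathbb Z_t^2$ all of whose eigenvalues, apart from one copy of the top eigenvalue $8$ (with eigenvector $\mathbf 1$), are at most $5\sqrt2$. This does not exclude eigenvalues near $-8$, so we add $8$ loops at each vertex, which adds $8$ to every eigenvalue. All eigenvalues of the original graph are at least $-8$, so the eigenvalues on $\mathbf 1^\perp$ now lie in $[0,8+5\sqrt2]$, and all row sums are $16$. We then take the $70$-th power, to make the ratio of these eigenvalues to the row sums as small as we need. The result is a symmetric matrix $\mathcal A$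 of nonnegative integers, indexed by $V=t^2$ vertices, with row sums $\Delta_0=16^{70}$ and with eigenvalues on $\mathbf 1^\perp$ in $[0,\theta\Delta_0]$, where
\[
\theta=\Bigl(\frac{8+5\sqrt2}{16}\Bigr)^{70}<(1-0.058)^{70}\le e^{-4.06}<\frac1{50}.
\]
For $X,Y\subseteq\mathbb Z_t^2$ write $\mathbf 1_X=\frac{|X|}V\mathbf 1+u$ and $\mathbf 1_Y=\frac{|Y|}V\mathbf 1+w$ with $u,w\perp\mathbf 1$. Since $\|u\|\le\sqrt{|X|}$ and $\|w\|\le\sqrt{|Y|}$,
\begin{equation}\label{eq:mixing}
\mathbf 1_X^T\mathcal A\mathbf 1_Y=\frac{\Delta_0|X||Y|}V+u^T\mathcal Aw\le\frac{\Delta_0|X||Y|}V+\theta\Delta_0\sqrt{|X||Y|}.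
\end{equation}
Consider the bipartite multigraph whose two sides are copies of $\mathbb Z_t^2$, with $\mathcal A_{vw}$ parallel edges between left $v$ and right $w$. Every vertex on either side has degree $\Delta_0$, and there are $m=\Delta_0V$ edges.

\emph{The inner code.} Let $\delta_0=1/25$. Since $H(1/25)<0.2424<\frac14$, Lemma~\ref{lem:gv} with $N=\Delta_0$, $r=\frac34\Delta_0$ and $\lambda=\delta_0$ provides a fixed code $C_0\subseteq\mathbb F_2^{\Delta_0}$ with $\dim C_0=\frac34\Delta_0$ and all nonzero weights at least $\delta_0\Delta_0$. As $\Delta_0$ is an absolute constant, taking the lexicographically first such code keeps the construction explicit.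

\emph{The code.} Let $B_t$ be the set of all $y\in\mathbb F_2^{\text{edges}}$ whose restriction to the $\Delta_0$ edges at each of the $2V$ vertices, listed in a fixed order, lies in $C_0$. The $2V=2t^2$ local conditions are the tests. Each of them amounts to $\Delta_0/4$ linear equations, so $\dim B_t\ge m-2V\cdot\frac{\Delta_0}4=\frac m2$.

\emph{The distance.} Let $0\ne y\in B_t$ have support $E'$, touching the set $X$ of left vertices and the set $Y$ of right vertices. At each touched vertex $y$ restricts to a nonzero word of $C_0$, so the vertex meets at least $\delta_0\Delta_0$ edges of $E'$. Each edge has one endpoint on each side, so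
\[
|E'|\ge\delta_0\Delta_0\max(|X|,|Y|)\ge\delta_0\Delta_0\sqrt{|X||Y|}.
\]
On the other hand all edges of $E'$ run between $X$ and $Y$, so $|E'|\le\mathbf 1_X^T\mathcal A\mathbf 1_Y$. Inserting \eqref{eq:mixing} and dividing by $\Delta_0\sqrt{|X||Y|}>0$ gives $\delta_0\le\sqrt{|X||Y|}/V+\theta$. As $\theta<\delta_0/2$, we get $\sqrt{|X||Y|}\ge\frac{\delta_0}2V$, and therefore $|E'|\ge\frac{\delta_0^2}2\Delta_0V=\frac{\delta_0^2}2m$. Take $\delta=\delta_0^2/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
\emph{Case $n/d<\Delta_0$.} Let $f=x_1\cdots x_n$. A multilinear polynomial $p$ of degree less than $n$ is orthogonal to $f$, so the average of $(f-p)f$ over the cube is $1$ and the error of $p$ is at least $1$. Hence $\widetilde{\deg}_\varepsilon(f)=n$ for all $\varepsilon<1$, while $\min\{d\log(1/\varepsilon),n\}\in[n/\Delta_0,n]$ for $\varepsilon\le1/3$.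

\emph{Case $n/d\ge\Delta_0$.} Let $t=\bigl\lfloor\sqrt{n/(d\Delta_0)}\bigr\rfloor\ge1$, $m=\Delta_0t^2$ and $k=\lfloor d\rfloor$. Then
\[
\frac n{4d}\le m\le\frac nd,\qquad\frac d2\le k\le d,\qquad\frac n8\le mk\le n .
\]
Let $f$ be $f_{B_t,k}$ padded with dummy variables to $n$ bits. Lemma~\ref{lem:lower} gives $\widetilde{\deg}_{2^{-m}}(f)\ge mk/10$. In Lemma~\ref{lem:upper} take the $M=2t^2k=2mk/\Delta_0\ge2$ local tests of the $k$ words, with $\Delta=\Delta_0$. Here the hypothesis $d\ge\sqrt n$ enters: it gives $m\le n/d\le d\le2k$, so
\[
\Delta_0\sqrt M=\sqrt{2\Delta_0mk}\le2\sqrt{\Delta_0}\,k .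
\]
Hence $\widetilde{\deg}_{1/3}(f)\le Kk$ with the absolute constant $K=\frac6{\delta^2}\bigl(1+2\sqrt{8\Delta_0/\delta}+\Delta_0\bigr)$. By Lemma~\ref{lem:two},
\[
\tfrac1{800}\min\{d\log(1/\varepsilon),n\}\le\tfrac1{100}\min\{k\log(1/\varepsilon),mk\}\le\widetilde{\deg}_\varepsilon(f)\le10K\min\{d\log(1/\varepsilon),n\}
\]
for all $\varepsilon\in(0,1/3]$.

In both cases the theorem holds with $a=1/800$ and $A=\max\{\Delta_0,10K\}$.
\end{proof}

\section{Nothing below $\sqrt n$}\label{sec:none}

A function as in the question has degree $\Omega(n)$ but constant-error degree only $O(d(n))$, and for total functions these two degrees are at most quadratically apart. Let $\deg(f)$ be the degree of the unique multilinear polynomial that equals $f$ on the cube. We use the theorem of Aaronson, Ben-David, Kothari, Rao and Tal \cite{ABKRT}: there is an absolute constant $C$ with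
\begin{equation}\label{eq:huang}
\deg(f)\le C\,\widetilde{\deg}_{1/3}(f)^2\qquad\text{for every total Boolean function }f .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:none}]
Let $a,A>0$ be the lower and upper constants hidden in the hypothesis, and let $n\ge2$, so that $2^{-n}\le1/3$. At $\varepsilon=2^{-n}$ the hypothesis gives
\[
\deg(f_n)\ge\widetilde{\deg}_{2^{-n}}(f_n)\ge a\min\{d(n)\,n,\,n\}=an,
\]
because $d(n)\ge1$. At $\varepsilon=1/3$ it gives $\widetilde{\deg}_{1/3}(f_n)\le A\,d(n)\log3$. By \eqref{eq:huang}, $an\le CA^2(\log3)^2d(n)^2$, so $d(n)=\Omega(\sqrt n)$. For $d(n)=n^c$ with $c<1/2$ this fails for large $n$.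
\end{proof}

\begin{remark}
In our construction the restriction to $k=\Omega(\sqrt n)$ comes only from inputs outside $B^k$, on which $f_{B,k}$ must be approximated because it is total. The proof of Lemma~\ref{lem:lower} evaluates $p$ only on $B^k$. There, $P(R)$, with $P$ from the proof of Lemma~\ref{lem:upper}, already has error at most $1/3$ and degree $O(k)$ for constant $\delta$, whatever the size of $m$. Verification adds $O(\sqrt{mk})=O(\sqrt n)$ with the codes of Section~\ref{sec:all}, and Theorem~\ref{thm:none} shows that no other total function gets below the resulting restriction.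
\end{remark}

\begin{thebibliography}{9}

\bibitem{ABKRT} Aaronson, Ben-David, Kothari, Rao and Tal, \emph{Degree vs.\ approximate degree and quantum implications of Huang's sensitivity theorem}, STOC 2021.

\bibitem{adeg} \emph{Approximate Degree in Classical and Quantum Computing}, \texttt{https://people.cs.georgetown.edu/jthaler/adegFnT.pdf}.

\bibitem{GG} Gabber and Galil, J. Comput. System Sci. 22 (1981).

\bibitem{HLW} Hoory, Linial and Wigderson, Bull. AMS 43 (2006).

\bibitem{SS} Sipser and Spielman, IEEE Trans. Inform. Theory 42 (1996).

\end{thebibliography}
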